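# From finite to full satisfiability in neighbourhood frames above $K4$

## 1. Gluing the irreflexive roots of Kripke frames

Formulas are built from propositional variables with the Boolean connectives and one box $\Box$; $MF$ is the set of all of them, and $\Diamond=\neg\Box\neg$. There is no assumption on how many variables there are.

**Definition 1.1 (logics).** A *normal modal logic* is a set $L\subseteq MF$ that contains all classical tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and necessitation ($A/\Box A$). $K4$ is the least normal modal logic containing $\Box p\to\Box\Box p$. A logic is *consistent* if it does not contain all formulas, equivalently if $\bot\notin L$.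

**Definition 1.2 (neighbourhood frames).** A *neighbourhood frame* is a nonempty set $X$ with an operation $\Box:\mathcal P(X)\to\mathcal P(X)$ such that $\Box X=X$ and $\Box(Y\cap Z)=\Box Y\cap\Box Z$. A *valuation* $\phi$ sends variables to subsets of $X$ and is extended to all formulas Boolean-wise and by $\phi(\Box A)=\Box\,\phi(A)$. We write $x\models_\phi A$ for $x\in\phi(A)$. A formula is *valid* in $X$ if $\phi(A)=X$ for every $\phi$. A *neighbourhood $L$-frame* (for short, an *$L$-frame*) is a neighbourhood frame in which every formula of $L$ is valid.

It is convenient to store the operation pointwise. Put $N_x=\{Y\subseteq X\mid x\in\Box Y\}$. This is a filter, possibly improper: it contains $X$, it is closed under $\cap$, and if $Y\subseteq Z$ then $\Box Y=\Box(Y\cap Z)=\Box Y\cap\Box Z\subseteq\Box Z$. Conversely, any assignment of filters $x\mapsto N_x$ defines a neighbourhood frame. In these terms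
$$x\models_\phi\Box A\quad\text{iff}\quad \phi(A)\in N_x .$$

*Examples.* A Kripke frame $(W,R)$ becomes a neighbourhood frame with $N_x=\{Y\mid R(x)\subseteq Y\}$; validity is unchanged. If $R(x)=\varnothing$, then $N_x$ is the improper filter $\mathcal P(W)$. A topological space becomes one with $\Box$ = interior.

**Definition 1.3 (consistency and completeness).** A set $S$ of formulas is *$L$-consistent* if there are no $k\ge0$ and $A_1,\dots,A_k\in S$ with $\neg(A_1\wedge\dots\wedge A_k)\in L$; the empty conjunction is $\top$, so $\varnothing$ is $L$-consistent iff $L$ is consistent. $S$ is *satisfied* in a frame $X$ if, for some valuation and some single point $x$, all members of $S$ are true at $x$. The logic $L$ is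

* *K-complete* if it is determined by some class of Kripke frames;
* *$N$-complete* if every $A\notin L$ fails to be valid in some $L$-frame;
* *$S$-$N$-complete* if every $L$-consistent set is satisfied in some $L$-frame.

In plain words: suppose every finite part of $S$ can be made true at a point of an $L$-frame. Can all of $S$ be made true at one point of one $L$-frame?

**Example 1.4, by hand.** Let $GL=K4+\Box(\Box p\to p)\to\Box p$ and
$$S=\{\Diamond p_0\}\cup\{\Box(p_i\to\Diamond p_{i+1})\mid i\in\omega\}.$$
No Kripke frame for $GL$ satisfies $S$. Indeed, such a frame is transitive, and a point $x$ satisfying $S$ would give $x\,R\,y_0\,R\,y_1\,R\cdots$ with $y_i\models p_i$, all $y_i$ being in $R(x)$ by transitivity. Now make $q$ false exactly at the points $y_i$. Then $\Box q$ is false at every $y_i$, so $\Box q\to q$ is true everywhere, while $\Box q$ is false at $x$. So Löb's axiom fails at $x$.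

A neighbourhood frame does satisfy $S$. Let $U_n$ be a copy of the strict chain $0<1<\dots<n$, and let $X=\{c\}\sqcup\bigsqcup_nU_n$. Points of $U_n$ keep their Kripke neighbourhoods, and
$$Y\in N_c\quad\text{iff}\quad U_n\subseteq Y\text{ for all but finitely many }n.$$
Let $p_i$ be true at the point $i$ of every $U_n$ with $n\ge i$. The formula $p_i\to\Diamond p_{i+1}$ is true throughout $U_n$ as soon as $n>i$, so $c\models\Box(p_i\to\Diamond p_{i+1})$. The set where $\neg p_0$ is true contains no $U_n$, so $c\models\Diamond p_0$.

The frame validates $GL$. Both axioms hold at points of $U_n$, since $U_n$ is a finite strict chain. At $c$: if $U_n\subseteq Y$ then $U_n\subseteq\Box Y$, so $c\in\Box Y$ implies $c\in\Box\Box Y$. If $c\in\Box Z$ with $Z=(X\setminus\Box Y)\cup Y$, consider one of the almost all $n$ with $U_n\subseteq Z$ and go down the chain: if all points above $z\in U_n$ are in $Y$, then $z\in\Box Y$, so $z\in Z$ forces $z\in Y$. So $U_n\subseteq Y$, and $c\in\Box Y$.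

With an ultrafilter in place of "all but finitely many", this works for a whole class of logics. Recall that an ultrafilter $\mathcal U$ on $I$ contains exactly one of $J$, $I\setminus J$ for each $J\subseteq I$, that if a finite union is in $\mathcal U$ then so is one of its members, and that every family of subsets of $I\ne\varnothing$ with the finite intersection property extends to an ultrafilter. "For $\mathcal U$-many $i$" means: for a set of $i$ that belongs to $\mathcal U$.

**Proposition 1.5 (the easy case).** *If $L$ is the logic of a class of irreflexive transitive Kripke frames, then $L$ is $S$-$N$-complete.*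

**Proof.** *Collecting the pieces.* Let $S$ be $L$-consistent and let $I$ be the set of finite subsets of $S$. For $i\in I$ we have $\neg\bigwedge i\notin L$, so some frame of the class has a valuation $\phi_i$ and a point $x_i\models_{\phi_i}\bigwedge i$. Restrict to the generated subframe $W_i=\{x_i\}\cup R(x_i)$, which still validates $L$, and put $U_i=R_i(x_i)$. By irreflexivity $x_i\notin U_i$, and by transitivity $R_i(z)\subseteq U_i$ for $z\in U_i$. The sets $\{i\mid B\in i\}$, $B\in S$, have the finite intersection property, since $\{B_1,\dots,B_n\}$ lies in the first $n$ of them. Let $\mathcal U$ be an ultrafilter containing them.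

*The frame.* We discard the roots and add one new root. Let $X=\{c\}\sqcup\bigsqcup_iU_i$, with $N_z=\{Y\mid R_i(z)\subseteq Y\}$ for $z\in U_i$, and $Y\in N_c$ iff $U_i\subseteq Y$ for $\mathcal U$-many $i$. Truth at a point of $U_i$ depends only on the valuation on $U_i$, and is the same in $X$ and in $W_i$.

*Truth.* Let $\phi$ agree with $\phi_i$ on $U_i$, and let $c\in\phi(p)$ iff $x_i\in\phi_i(p)$ for $\mathcal U$-many $i$. By induction, $c\models_\phi B$ iff $x_i\models_{\phi_i}B$ for $\mathcal U$-many $i$: the Boolean steps are the ultrafilter properties, and $c\models\Box B$ iff $U_i\subseteq\phi(B)$ for $\mathcal U$-many $i$, iff $x_i\models\Box B$ for $\mathcal U$-many $i$. For $B\in S$, the set $\{i\mid x_i\models B\}$ contains $\{i\mid B\in i\}\in\mathcal U$. So $S$ is true at $c$.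

*Validity.* Let $A\in L$ fail at $w$ under a valuation $\psi$ on $X$. If $w\in U_i$, then $A$ fails in $W_i$, which is impossible. Let $w=c$. Define $\psi_i$ on $W_i$: it agrees with $\psi$ on $U_i$, and $x_i\in\psi_i(p)$ iff $c\in\psi(p)$. The same induction gives $c\models_\psi B$ iff $x_i\models_{\psi_i}B$ for $\mathcal U$-many $i$. So $A$ fails at $x_i$ for some $i$, a contradiction. $\blacksquare$

In the validity step we gave $x_i$ new colors without changing anything in $U_i$. This is allowed because $x_i\notin U_i$ and no point of $U_i$ sees $x_i$.

## 2. Arbitrary logics above $K4$, and a gluing that loses validity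

The question comes from "On Strong Neighbourhood Completeness Of Modal And Intermediate Propositional Logics" (http://festschriften.illc.uva.nl/j50/contribs/shehtman/shehtman.pdf): must every consistent $N$-complete normal logic $L\supseteq K4$ be $S$-$N$-complete? For K-complete logics above $K4$ it is known that the answer is yes. Here is the general answer.

**Theorem 2.1.** *Every $N$-complete normal logic $L\supseteq K4$ is $S$-$N$-complete. Hence for $L\supseteq K4$, $N$-completeness and $S$-$N$-completeness are equivalent.*

Compared with Proposition 1.5, the point $x_i$ may now be reflexive, and $X_i$ need not come from a Kripke frame.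

The first thing to try is not to discard anything: keep all of every $X_i$ and add a new point $c$ to $\bigsqcup_iX_i$, with
$$Y\in N_c\quad\text{iff}\quad Y\cap X_i\in N_{x_i}\text{ for }\mathcal U\text{-many }i .$$
The truth step survives: $c\models\Box B$ iff $x_i\models\Box B$ for $\mathcal U$-many $i$. But validity is lost. Let $L$ be the logic of one reflexive point, so $\Box p\leftrightarrow p$ is in $L$, and let every $X_i$ be one reflexive point. If $p$ is true everywhere except at $c$, then $c\models\Box p$ and $c\not\models p$. Requiring also $c\in Y$ for $Y\in N_c$ does not help: if $p$ is true exactly at $c$, then $p\to\Box p$ fails at $c$, since $\varnothing\notin N_{x_i}$. The old point $x_i$ is still there, inside the neighbourhoods of $c$, and it cannot be recolored to imitate $c$ without changing the part of the frame that $c$ looks at.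

So $x_i$, with whatever points are inseparable from it, must be removable, leaving an open remainder. Sections 3 and 4 carry out the gluing when this is possible; Sections 5 and 6 deal with the points where it is not.

## 3. Open sets and locality

Nothing in this section uses $K4$.

**Definition 3.1.** A set $O\subseteq X$ is *open* if $O\subseteq\Box O$, i.e. $O\in N_z$ for all $z\in O$.

Arbitrary unions of open sets are open because the $N_z$ are upward closed, and finite intersections because the $N_z$ are filters. In a Kripke frame the open sets are the upward closed sets ($z\in O$ implies $R(z)\subseteq O$).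

**Fact 3.2 (locality).** *Let $O$ be open. If two valuations agree on $O$, then every formula has the same truth value at each point of $O$ under both.*

**Proof.** Induction on the formula; only $\Box B$ needs an argument. Let $z\in O$. Since $O\in N_z$, we have $\phi(B)\in N_z$ iff $\phi(B)\cap O\in N_z$, and by the induction hypothesis $\phi(B)\cap O$ is the same for both valuations. $\blacksquare$

**Fact 3.3 (open subframes).** *Let $O\ne\varnothing$ be open, and give $O$ the filters $N^O_z=\{Y\subseteq O\mid Y\in N_z\}$. For valuations that agree on $O$, truth at points of $O$ is the same in $O$ as in $X$. So open subframes of $L$-frames are $L$-frames.*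

**Proof.** The induction is the same: $\phi(B)\in N_z$ iff $\phi(B)\cap O\in N_z$ iff $\phi(B)\cap O\in N^O_z$. Any valuation on $O$ extends to $X$, so a formula refuted in $O$ is refuted in $X$. $\blacksquare$

In particular, if $O$ is open in two frames and carries the same open subframe in both, then truth on $O$ can be transferred from one frame to the other. We use this without further mention as "by locality".

## 4. Normal form and the ultraproduct of clusters

**Definition 4.1 (normal form).** A pointed frame $(X,x)$ is in *normal form* if $X=C\sqcup U$, $x\in C$, $U$ is open, and there is a (possibly improper) filter $G$ on $U$ such that one of the following holds: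

* *type (r)*: for all $c\in C$, $N_c=\{Y\mid C\subseteq Y,\ Y\cap U\in G\}$;
* *type (i)*: $C=\{x\}$ and $N_x=\{Y\mid Y\cap U\in G\}$.

The set $U$ may be empty; then $G=\{\varnothing\}$.

*Examples.* Let $x$ be a point of a transitive Kripke frame, generated by $x$. If $x$ does not see itself, then $C=\{x\}$, $U=R(x)$, $G=\{U\}$ is type (i). If it does, let $C$ be the set of points that see $x$ and are seen by $x$, and $U$ the rest, with $G=\{U\}$; this is type (r). A single point with $N_x=\mathcal P(X)$ is type (i) with $U=\varnothing$.

In type (r), $C$ may have many points, and we must choose how to glue the sets $C_i$. A single new point would be too small: over a two-point cluster, $\Diamond p\wedge\Diamond\neg p$ is satisfiable. The full product $\prod C_i$ may be too large: on a two-point cluster the formula $\neg(\Diamond(p\wedge q)\wedge\Diamond(p\wedge\neg q)\wedge\Diamond\neg p)$ is valid, because three exclusive conditions need three points, and on a four-point cluster it is not. The ultraproduct has the right size: an ultraproduct of two-point sets has two points.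

**Lemma 4.2 (gluing).** *Let $L$ be a normal logic, $\mathcal U$ an ultrafilter on a set $I\ne\varnothing$, and for $i\in I$ let $(X_i,x_i)$ be a pointed $L$-frame in normal form with valuation $\phi_i$. Then there are an $L$-frame $X$, a valuation $\phi$ and $x\in X$ such that for every formula $B$: $x\models_\phi B$ iff $\{i\mid x_i\models_{\phi_i}B\}\in\mathcal U$.*

**Proof.**

**Step 1: the frame.** We replace the sets $C_i$ by one set $C$ and keep all the $U_i$. One of the two types occurs on a set $J\in\mathcal U$. Replacing $I$ by $J$ and $\mathcal U$ by its restriction, assume that all $(X_i,x_i)$ have the same type, with data $C_i,U_i,G_i$. Let $C=\prod_iC_i/\mathcal U$, whose elements are classes $[c_i]$ of families $(c_i)$ modulo equality for $\mathcal U$-many $i$; in type (i) it is a singleton. Put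
$$X=C\sqcup\bigsqcup_iU_i .$$
For $z\in U_i$ let $Y\in N_z$ iff $Y\cap U_i\in N^{X_i}_z$. For $Y\subseteq X$ let $g(Y)$ mean that $Y\cap U_i\in G_i$ for $\mathcal U$-many $i$. For $c\in C$ let
$$Y\in N_c\ \text{ iff }\ C\subseteq Y\text{ and }g(Y)\quad\text{(type (r))},\qquad Y\in N_c\ \text{ iff }\ g(Y)\quad\text{(type (i))}.$$
These are filters: $g(X)$ holds since $U_i\in G_i$ for all $i$, and $g$ is preserved by supersets and by intersections of two sets, because the $G_i$ and $\mathcal U$ are filters; for $z\in U_i$ note that $U_i\in N_z^{X_i}$. Each $U_i$ is open in $X$ and in $X_i$, with the same induced open subframe.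

**Step 2: $X$ is an $L$-frame.** We refute formulas of $L$ in $X_i$ if they are refuted in $X$. Let $A\in L$, let $\psi$ be a valuation on $X$, and suppose that $A$ fails at $w\in X$.

If $w\in U_i$, take any valuation on $X_i$ that agrees with $\psi$ on $U_i$. By locality $A$ fails in $X_i$, a contradiction.

Let $w\in C$. The set $C_i$ may be much smaller or larger than $C$, but $A$ can see only finitely many colors. Let $P$ be the finite set of variables of $A$, let $t(c)=\{p\in P\mid c\in\psi(p)\}$ for $c\in C$, and let $T=t[C]$, a finite set with $k=|T|\ge1$ elements. Choose $k$ points of $C$ with different values of $t$, and representatives of them. Any two of these points are distinct, so their representatives differ at $\mathcal U$-many $i$; there are finitely many pairs, so for $\mathcal U$-many $i$ all $k$ representatives are distinct at $i$, and $|C_i|\ge k$. For these $i$ choose a surjection $s_i:C_i\to T$ and a valuation $\psi_i$ on $X_i$ that agrees with $\psi$ on $U_i$ and satisfies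
$$c'\in\psi_i(p)\quad\text{iff}\quad p\in s_i(c')\qquad(c'\in C_i,\ p\in P).$$
By locality $\psi_i(B)\cap U_i=\psi(B)\cap U_i$ for every formula $B$ over $P$.

All points of $C$ have the same filter, so a boxed formula has the same value at all of them. By induction, the truth of $B$ (over $P$) at $c\in C$ depends only on $t(c)$. In the same way, its truth at $c'\in C_i$ depends only on $s_i(c')$. Write $v(B,\tau),v_i(B,\tau)\in\{0,1\}$ for these values, $\tau\in T$; they are defined for every $\tau\in T$ because $t$ and $s_i$ are onto $T$.

*Claim: $v(B,\tau)=1$ iff $v_i(B,\tau)=1$ for $\mathcal U$-many $i$.* For a variable $p$ both sides say $p\in\tau$. Boolean steps follow from the ultrafilter properties. In type (r),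
$$v(\Box B,\tau)=1\quad\text{iff}\quad v(B,\tau')=1\text{ for all }\tau'\in T,\text{ and }g(\psi(B)).$$
By the induction hypothesis for each of the finitely many $\tau'$, and since $\mathcal U$ is closed under finite intersections and supersets, the right side holds iff for $\mathcal U$-many $i$ both
$$v_i(B,\tau')=1\text{ for all }\tau'\in T\qquad\text{and}\qquad\psi_i(B)\cap U_i\in G_i .$$
As $s_i$ is onto $T$, the first condition says $C_i\subseteq\psi_i(B)$. So the two together say $v_i(\Box B,\tau)=1$. Type (i) is the same without the condition on $T$. This proves the claim.

Now $v(A,t(w))=0$, so $v_i(A,t(w))=0$ for $\mathcal U$-many $i$. For such $i$, $A$ fails in $X_i$ at any $c'$ with $s_i(c')=t(w)$. This contradicts that $X_i$ is an $L$-frame.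

**Step 3: truth.** We check that truth on $C$ is the ultrafilter limit. Let $\phi$ agree with $\phi_i$ on $U_i$, and for $[c_i]\in C$ let $[c_i]\in\phi(p)$ iff $c_i\in\phi_i(p)$ for $\mathcal U$-many $i$; this does not depend on the representative. By locality $\phi(B)\cap U_i=\phi_i(B)\cap U_i$ for all $B$.

*Claim: $[c_i]\models_\phi B$ iff $c_i\models_{\phi_i}B$ for $\mathcal U$-many $i$.* Only $\Box$ needs proof. In type (i), $[c_i]\models\Box B$ iff $g(\phi(B))$, iff $\phi_i(B)\cap U_i\in G_i$ for $\mathcal U$-many $i$, iff $c_i\models\Box B$ for $\mathcal U$-many $i$. In type (r):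

* Suppose $c_i\models\Box B$ for $\mathcal U$-many $i$. For these $i$, $C_i\subseteq\phi_i(B)$ and $\phi_i(B)\cap U_i\in G_i$. So every $[d_i]\in C$ has $d_i\models B$ for $\mathcal U$-many $i$, and $[d_i]\models B$ by the induction hypothesis. Thus $C\subseteq\phi(B)$; also $g(\phi(B))$. Hence $[c_i]\models\Box B$.
* Otherwise $c_i\not\models\Box B$ for $\mathcal U$-many $i$. For each of these $i$, either $\phi_i(B)\cap U_i\notin G_i$ or some $d_i\in C_i$ has $d_i\not\models B$; one alternative occurs for $\mathcal U$-many $i$. In the first case $g(\phi(B))$ fails. In the second, complete the $d_i$ to a family arbitrarily; then $[d_i]\not\models B$ by the induction hypothesis, so $C\not\subseteq\phi(B)$. In both cases $[c_i]\not\models\Box B$.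

Take $x=[x_i]$. $\blacksquare$

Steps 2 and 3 used only locality and the normal form, not $K4$. The whole difficulty is now to get into normal form.

## 5. The specialization preorder of a $K4$-frame

From here on $X$ is a $K4$-frame: $\Box Y\subseteq\Box\Box Y$ for all $Y\subseteq X$.

**Fact 5.1.** *If $Y\in N_x$, then $Y^\circ:=Y\cap\Box Y$ is open and $Y^\circ\in N_x$. If $O$ is open and $O\in N_x$, then $O\cup\{x\}$ is open.*

**Proof.** $\Box Y^\circ=\Box Y\cap\Box\Box Y=\Box Y\supseteq Y^\circ$, and $x\in\Box Y=\Box Y^\circ$. For the second claim, $O\cup\{x\}$ belongs to $N_x$ and to $N_z$ for all $z\in O$, by upward closure. $\blacksquare$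

**Definition 5.2.** Write $y\sqsubseteq x$ if every open set containing $y$ contains $x$. This is a preorder. Put $\mathrm{cl}(x)=\{y\mid y\sqsubseteq x\}$. Its complement is the union of all open sets that miss $x$, so it is open. Put $[x]=\{y\mid y\sqsubseteq x\sqsubseteq y\}$. Call $x$ *reflexive* if $x\in Y$ for all $Y\in N_x$, and *irreflexive* otherwise.

In a transitive Kripke frame, $y\sqsubseteq x$ means $y=x$ or $y\,R\,x$, and $x$ is reflexive iff $x\,R\,x$.

**Fact 5.3.** *If $y\sqsubseteq x$ and $y\ne x$, then every $Y\in N_y$ contains $x$, and $N_y\subseteq N_x$.*

**Proof.** Let $Y\in N_y$. By Fact 5.1 the set $Y^\circ\cup\{y\}$ is open. It contains $y$, so it contains $x$. As $x\ne y$, $x\in Y^\circ=Y\cap\Box Y$, that is, $x\in Y$ and $Y\in N_x$. $\blacksquare$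

**Fact 5.4.** *If $x$ is irreflexive, there is an open $O_0\in N_x$ with $x\notin O_0$, and $\{x\}\cup O_0$ is open.*

**Proof.** Take $Y\in N_x$ with $x\notin Y$, put $O_0=Y^\circ$, and use Fact 5.1. $\blacksquare$

**Fact 5.5.** *If $x$ is reflexive, then $N_y=N_x$ for all $y\in[x]$, and every member of $N_x$ contains $[x]$.*

**Proof.** For $y\in[x]$, $y\ne x$, Fact 5.3 for $y\sqsubseteq x$ gives $N_y\subseteq N_x$; for $x\sqsubseteq y$ it gives $N_x\subseteq N_y$ and that every member of $N_x$ contains $y$. For $y=x$ use reflexivity. $\blacksquare$

**Example 5.6 (a point that cannot be split off).** On $\omega\cup\{\infty\}$ write $[n,\infty]=\{m\in\omega\mid m\ge n\}\cup\{\infty\}$ and $(n,\infty]=[n+1,\infty]$. In both of the following frames let $N_\infty$ consist of the sets that contain some $[k,\infty]$.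

* In the frame $E_r$, $N_n=\{Y\mid[n,\infty]\subseteq Y\}$.
* In the frame $E_i$, $N_n=\{Y\mid(n,\infty]\subseteq Y\}$.

Both are $K4$-frames: if $Y$ witnesses $n\in\Box Y$, then $[n,\infty]$, respectively $(n,\infty]$, is contained in $\Box Y$ as well as in $Y$, and if $[k,\infty]\subseteq Y$ then $[k,\infty]\subseteq\Box Y$. In both, the open sets are $\varnothing$ and the sets $[n,\infty]$: an open set containing $n$ contains everything above $n$, and an open set containing $\infty$ contains some $[k,\infty]$. So $n\sqsubseteq\infty$ and $\infty\not\sqsubseteq n$ for every $n$, and $[\infty]=\{\infty\}$. The point $\infty$ is reflexive. The points $n$ are reflexive in $E_r$ and irreflexive in $E_i$.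

No open subframe around $\infty$ is in normal form at $\infty$. Such a subframe is some $[n,\infty]=C\sqcup U$ with $U$ open and $\infty\notin U$; since every nonempty open set contains $\infty$, $U=\varnothing$ and $C=[n,\infty]$. This has more than one point, so the type is (r), and every neighbourhood of $\infty$ contains $C$. But $[n+1,\infty]\in N_\infty$.

This shows where passing to a smaller frame stops working: reflexive points $x$ which are limits of points strictly below them. Such a point cannot be removed, because the points $y\sqsubseteq x$ arbitrarily near to it have $x$ in all their neighbourhoods. The way out is to use these points $y$. By Fact 5.3, $N_y\subseteq N_x$, so at $y$ at most those boxes are true that are true at $x$; and if $y$ is near to $x$, finitely many given boxes true at $x$ are also true at $y$. So $y$ can imitate $x$ for a finite set of formulas. If $y$ is irreflexive, we move to $y$, where the irreflexive case applies. If $y$ is reflexive, we use $y$ differently: we add a new point $x^*$ that sees what $x$ sees, and any failure of $A\in L$ at $x^*$ is imitated at $y$, inside the old frame.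

## 6. Reaching normal form

**Lemma 6.1 (reduction to normal form).** *Let $L\supseteq K4$, let $X$ be a neighbourhood $L$-frame, $\phi$ a valuation, $x\in X$, and $\Sigma$ a finite set of formulas closed under subformulas. Then there are an $L$-frame $X'$, a valuation $\phi'$ and a point $x'\in X'$ such that $(X',x')$ is in normal form and, for all $A\in\Sigma$, $x'\models_{\phi'}A$ iff $x\models_\phi A$.*

**Proof.**

**Case 0: $x$ is irreflexive.** Here an open subframe suffices. Take $O_0$ from Fact 5.4 and pass to the open subframe $\{x\}\cup O_0$. Put $C=\{x\}$, $U=O_0$, $G=\{V\subseteq U\mid V\in N_x\}$. Since $U\in N_x$, we have $Y\in N_x$ iff $Y\cap U\in N_x$. So this is normal form of type (i). By Fact 3.3 it is an $L$-frame with the same truth values.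

From now on $x$ is reflexive. Let
$$D=\{y\mid y\sqsubseteq x,\ x\not\sqsubseteq y\},\qquad\text{so}\quad\mathrm{cl}(x)=[x]\sqcup D .$$

**Case 1: some open $O\ni x$ has $O\cap D=\varnothing$.** Again an open subframe suffices: near $x$, the cluster $[x]$ is relatively closed. If $y\in[x]$ then $x\sqsubseteq y$, so $y\in O$; hence $[x]\subseteq O$ and $O\cap\mathrm{cl}(x)=[x]$. So $U:=O\setminus[x]=O\setminus\mathrm{cl}(x)$ is open. Pass to the open subframe $O$, put $C=[x]$ and $G=\{V\subseteq U\mid C\cup V\in N_x\}$. This is a filter on $U$: $C\cup U=O\in N_x$, the set is upward closed, and $(C\cup V)\cap(C\cup V')=C\cup(V\cap V')$. By Fact 5.5, every $c\in C$ has $N_c=N_x$, and every $Y\in N_x$ contains $C$. So for $Y\subseteq O$, $Y\in N_c$ iff $C\subseteq Y$ and $Y\cap U\in G$. This is type (r), and Fact 3.3 preserves validity and truth.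

**A neighbourhood for finitely many boxes.** In the remaining cases every open $O\ni x$ meets $D$. We need a neighbourhood on which all boxes from a finite list that are true at $x$ are witnessed. For a valuation $\phi$ on $X$ and a finite $\Sigma$ put
$$Y=\bigcap\{\phi(C)\mid\Box C\in\Sigma,\ x\models_\phi\Box C\},$$
with empty intersection $X$. Then $Y\in N_x$, because $\Sigma$ is finite. Put $V=Y^\circ$. By Fact 5.1 $V$ is open and $V\in N_x$, and by reflexivity $x\in V$. Moreover
$$V\subseteq\phi(C)\quad\text{whenever }\Box C\in\Sigma\text{ and }x\models_\phi\Box C.\tag{1}$$

**Case 2: every open $O\ni x$ contains an irreflexive point of $D$.** We move from $x$ to such a point. (In Example 5.6, this is the point $\infty$ of $E_i$.) Take $V$ as in (1) for the given $\phi$ and $\Sigma$, and choose an irreflexive $y\in V\cap D$. By Fact 5.4 there is an open $O_0\in N_y$ with $y\notin O_0$. Let $\phi'$ agree with $\phi$ outside $y$, and let $y\in\phi'(p)$ iff $x\in\phi(p)$. As $y\notin O_0$, the valuations agree on $O_0$, so by Fact 3.2 truth at points of $O_0$ is the same under both.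

*Claim: for $C\in\Sigma$, $y\models_{\phi'}C$ iff $x\models_\phi C$.* Variables hold by definition, and Boolean steps are clear. Let $\Box C\in\Sigma$. Since $O_0\in N_y$ and $\phi(C)\cap O_0=\phi'(C)\cap O_0$, we have $y\models_{\phi'}\Box C$ iff $\phi(C)\in N_y$.

* If $x\models_\phi\Box C$, then $V\subseteq\phi(C)$ by (1), and $V\in N_y$ since $V$ is open and $y\in V$. Hence $\phi(C)\in N_y$.
* If $x\not\models_\phi\Box C$, then $\phi(C)\notin N_x$. Here $y\sqsubseteq x$ and $y\ne x$, so $N_x\supseteq N_y$ by Fact 5.3, and $\phi(C)\notin N_y$.

So the claim holds. Now apply Case 0 to $(X,\phi',y)$.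

**Case 3: otherwise.** Then every open $O\ni x$ meets $D$, and there is an open $O_1\ni x$ such that all points of $O_1\cap D$ are reflexive. (In Example 5.6, this is the point $\infty$ of $E_r$.) Moving to a point $y\in D$ would bring no visible gain, since the hypotheses do not say which case $y$ itself is in. Instead we add a point. Let $X'=X\sqcup\{x^*\}$ with
$$N'_z=\{Y\subseteq X'\mid Y\cap X\in N_z\}\ (z\in X),\qquad N'_{x^*}=\{Y\subseteq X'\mid x^*\in Y,\ Y\cap X\in N_x\}.$$
These are filters, $X$ is open in $X'$, and the open subframe on it is $X$ itself. So $(X',x^*)$ is in normal form of type (r) with $C=\{x^*\}$, $U=X$, $G=N_x$. Two things remain: validity of $L$, and truth.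

**Step 3a: $X'$ is an $L$-frame.** We turn a failure at $x^*$ into a failure in $X$. Suppose that $A\in L$ is false at some point under a valuation $\psi$ on $X'$. By locality and since $X$ is an $L$-frame, that point is not in $X$. So $x^*\not\models_\psi A$. Let $\phi_0=\psi|_X$; by locality $\psi(B)\cap X=\phi_0(B)$ for all $B$. Let $\Sigma_0$ be the set of subformulas of $A$, let $V$ be chosen as in (1) for $\phi_0$ and $\Sigma_0$, and let $W=V\cap O_1$, an open set containing $x$. Choose $y\in W\cap D$.

Since $y$ is reflexive, recoloring $y$ alone would not do: other points below $y$ may lie in its neighbourhoods. We recolor all of $\mathrm{cl}(y)$. Let $\phi_1$ agree with $\phi_0$ on $X\setminus\mathrm{cl}(y)$, and for $z\in\mathrm{cl}(y)$ let $z\in\phi_1(p)$ iff $x^*\in\psi(p)$.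

Two observations. First, $X\setminus\mathrm{cl}(y)$ is open, and it contains $x$ because $x\not\sqsubseteq y$. So by Fact 3.2 truth on it, in particular at $x$, is the same under $\phi_0$ and $\phi_1$. Second, let $z\in W\cap\mathrm{cl}(y)$. Then $z\sqsubseteq y\sqsubseteq x$, and $x\not\sqsubseteq z$, for otherwise $x\sqsubseteq z\sqsubseteq y$. So $z\in D\cap O_1$. Hence $z$ is reflexive, and $N_z\subseteq N_x$ by Fact 5.3.

*Claim: for $C\in\Sigma_0$ and $z\in W\cap\mathrm{cl}(y)$, $z\models_{\phi_1}C$ iff $x^*\models_\psi C$.* Variables and Booleans are clear. Let $\Box C\in\Sigma_0$.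

* Suppose $x^*\models_\psi\Box C$. Then $x^*\models_\psi C$ and $\phi_0(C)=\psi(C)\cap X\in N_x$, i.e. $x\models_{\phi_0}\Box C$. So $W\subseteq V\subseteq\phi_0(C)$ by (1). Truth outside $\mathrm{cl}(y)$ has not changed, so $W\setminus\mathrm{cl}(y)\subseteq\phi_1(C)$. By the induction hypothesis and $x^*\models_\psi C$, $W\cap\mathrm{cl}(y)\subseteq\phi_1(C)$. Together $W\subseteq\phi_1(C)$. As $z\in W$ and $W$ is open, $\phi_1(C)\in N_z$, i.e. $z\models_{\phi_1}\Box C$.
* Suppose $x^*\not\models_\psi\Box C$. If $x^*\not\models_\psi C$, then $z\notin\phi_1(C)$ by the induction hypothesis, and since $z$ is reflexive, $\phi_1(C)\notin N_z$. Otherwise $\phi_0(C)\notin N_x$, i.e. $x\not\models_{\phi_0}\Box C$. Then $x\not\models_{\phi_1}\Box C$ because $x\in X\setminus\mathrm{cl}(y)$. So $\phi_1(C)\notin N_x\supseteq N_z$. In both cases $z\not\models_{\phi_1}\Box C$.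

The point $y$ is in $W\cap\mathrm{cl}(y)$, so $y\not\models_{\phi_1}A$. This contradicts that $X$ is an $L$-frame. So $X'$ is an $L$-frame. The reflexivity of all $z\in W\cap\mathrm{cl}(y)$ was used in exactly one place, at $x^*\not\models_\psi C$, and this is why Case 2 has to be treated separately.

**Step 3b: truth at $x^*$.** We copy $x$. Let $\phi'$ extend $\phi$ by $x^*\in\phi'(p)$ iff $x\in\phi(p)$. By induction, $x^*\models_{\phi'}C$ iff $x\models_\phi C$ for all formulas $C$. For the box step, $x^*\models\Box C$ iff $x^*\models C$ and $\phi(C)\in N_x$, iff $x\models C$ and $x\models\Box C$, iff $x\models\Box C$; the last equivalence holds because $x$ is reflexive. $\blacksquare$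

## 7. Assembling the proof of Theorem 2.1

The assembly repeats the first lines of Proposition 1.5, with Lemma 6.1 in place of generated subframes and Lemma 4.2 in place of the new root.

Let $L\supseteq K4$ be $N$-complete and let $S$ be $L$-consistent (so $L$ is consistent). Let $I$ be the set of finite subsets of $S$. For $i\in I$ we have $\neg\bigwedge i\notin L$, so by $N$-completeness there is an $L$-frame with a valuation and a point at which $\bigwedge i$ is true. By Lemma 6.1, with $\Sigma$ the set of subformulas of $\bigwedge i$, there are an $L$-frame $X_i$, a valuation $\phi_i$ and a point $x_i\models_{\phi_i}\bigwedge i$ with $(X_i,x_i)$ in normal form.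

The sets $\{i\in I\mid B\in i\}$, $B\in S$, have the finite intersection property: $\{B_1,\dots,B_n\}$ lies in those given by $B_1,\dots,B_n$. (If $S=\varnothing$, there are no such sets and $I=\{\varnothing\}$.) Let $\mathcal U$ be an ultrafilter on $I$ containing them. Lemma 4.2 gives an $L$-frame $X$, a valuation $\phi$ and $x\in X$. For $B\in S$ the set $\{i\mid x_i\models_{\phi_i}B\}$ contains $\{i\mid B\in i\}$, so it is in $\mathcal U$, and $x\models_\phi B$. Thus $S$ is satisfied in the $L$-frame $X$.

For the converse implication, let $L$ be $S$-$N$-complete and $A\notin L$. Then $\{\neg A\}$ is $L$-consistent: $\neg\neg A\in L$ would give $A\in L$, and $\neg\top\in L$ would give all formulas. A frame satisfying $\{\neg A\}$ is an $L$-frame in which $A$ is not valid. $\blacksquare$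

So the statement asked about is true. As every transitive Kripke frame generated by a point is already in normal form, the K-complete case needs only Lemma 4.2; Lemma 6.1 is what the general case adds.

## 8. One model for all consistent sets

**Corollary 8.1.** *If $L\supseteq K4$ is consistent and $N$-complete, there is a single neighbourhood model over a single $L$-frame in which every $L$-consistent set is satisfied.*

**Proof.** Take the disjoint union, over all $L$-consistent $S$, of models given by Theorem 2.1: a point $z$ of the component $X_S$ gets the filter $\{Y\mid Y\cap X_S\in N_z\}$. The index set is nonempty, since $\varnothing$ is $L$-consistent. The components are open with the original frames as open subframes, so by locality truth is preserved and the union is an $L$-frame. $\blacksquare$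

## 9. Intermediate logics and topological spaces

A topological space *validates* an intuitionistic formula if its Heyting algebra of open sets does; there the value of $A\to B$ is the interior of (complement of the value of $A$) $\cup$ (value of $B$).

**Corollary 9.1.** *Let $\Lambda$ be an intermediate logic such that every formula not in $\Lambda$ is refuted in some nonempty topological space validating $\Lambda$. Let $\Gamma,\Delta$ be sets of formulas such that $\bigwedge\Gamma_0\to\bigvee\Delta_0\notin\Lambda$ for all finite $\Gamma_0\subseteq\Gamma$, $\Delta_0\subseteq\Delta$. Then in some space validating $\Lambda$, under some valuation, some point lies in the values of all members of $\Gamma$ and of no member of $\Delta$.*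

**Proof.**

**Step 1: translation.** We express Heyting values by modal formulas. Let $T$ be the Gödel translation: $T(p)=\Box p$, $T(\bot)=\bot$, $T$ commutes with $\wedge$ and $\vee$, and $T(A\to B)=\Box(TA\to TB)$. In a space with $\Box$ = interior, $\phi(T(A))$ is the Heyting value of $A$ under $p\mapsto\Box\phi(p)$; this is an immediate induction. Every valuation in open sets has the form $p\mapsto\Box\phi(p)$ (take $\phi$ equal to it). So $A$ is valid in the space iff $T(A)$ is.

**Step 2: the modal logic.** We need a logic to which Theorem 2.1 applies. Let $L$ be the set of modal formulas valid in all nonempty spaces validating $\Lambda$. It is a normal logic containing $S4=K4+\Box p\to p$, since interiors satisfy $\Box Y\subseteq Y$ and $\Box Y\subseteq\Box\Box Y$. It is $N$-complete, since those spaces are $L$-frames.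

**Step 3: consistency.** The set $S=\{T(B)\mid B\in\Gamma\}\cup\{\neg T(D)\mid D\in\Delta\}$ is $L$-consistent. Otherwise, for some finite $\Gamma_0,\Delta_0$, $T(\bigwedge\Gamma_0)\to T(\bigvee\Delta_0)\in L$. (For empty sets read $\top$ as $\bot\to\bot$, whose translation is in $L$, and the empty disjunction as $\bot$.) By necessitation $T(\bigwedge\Gamma_0\to\bigvee\Delta_0)\in L$. By Step 1, $\bigwedge\Gamma_0\to\bigvee\Delta_0$ is valid in all nonempty spaces validating $\Lambda$, so by the hypothesis on $\Lambda$ it is in $\Lambda$, a contradiction.

**Step 4: back to spaces.** By Theorem 2.1, $S$ is true at a point $x$ of an $L$-frame under some $\phi$. As $L\supseteq S4$, we have $\Box Y\subseteq Y$ and $\Box\Box Y=\Box Y$, so $\Box$ is the interior operator of the topology of all $O$ with $\Box O=O$: the set $\Box Y$ is such a set inside $Y$, and any such $O\subseteq Y$ satisfies $O=\Box O\subseteq\Box Y$. For $C\in\Lambda$ we have $T(C)\in L$ by Step 1, so the space validates $C$. By Step 1 again, under $p\mapsto\Box\phi(p)$ the point $x$ lies in the values of all members of $\Gamma$ and of no member of $\Delta$. $\blacksquare$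

## 10. Löb's logic: truth at a point cannot be replaced by truth everywhere

Theorem 2.1 is about truth at one point. One could ask for more: if for every finite part of $\Gamma$ there is an $L$-frame where it is true at all points and $p_0$ is true somewhere, is there an $L$-frame where this holds for all of $\Gamma$? This fails. The logic $GL$ of Example 1.4 is K-complete (Segerberg), hence $N$-complete. Let
$$\Gamma=\{p_i\to\Diamond p_{i+1}\mid i\in\omega\}.$$
For any finite part of $\Gamma$ take $n$ larger than all its indices $i$, the strict chain $0<1<\dots<n$, and $p_i$ true exactly at $i$ for $i\le n$ and nowhere for $i>n$. This finite part is true everywhere, with $p_0$ true at $0$.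

But in no neighbourhood $GL$-frame can all of $\Gamma$ be true everywhere with some point satisfying $p_0$. Put $P=\bigcup_i\phi(p_i)$ and $Q=X\setminus P$. A point of $P$ satisfies some $p_i$, hence $\Diamond p_{i+1}$, so it is not in $\Box Q$. Thus $P\subseteq X\setminus\Box Q$, i.e. $\Box Q\subseteq Q$. So $\Box q\to q$ has value $X$ for $q\mapsto Q$, and so has $\Box(\Box q\to q)$. Löb's axiom gives $\Box Q=X$, so $Q=X$ and $P=\varnothing$.

In the model of Example 1.4, $p_i\to\Diamond p_{i+1}$ fails at the top point of $U_i$; this is harmless at $c$.

## 11. A symmetric logic: transitivity cannot be weakened to 2-transitivity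

**Proposition 11.1.** *There is a K-complete (hence $N$-complete) normal logic $L$ containing $p\to\Box\Diamond p$ and $p\wedge\Box p\wedge\Box\Box p\to\Box\Box\Box p$ that is not $S$-$N$-complete.*

**Proof.** Let $F_n$ be the Kripke frame with points $h,0,1,\dots,n$ and the following symmetric relation. The point $h$ is irreflexive and related to and from every $k\le n$. Each $k\le n$ is related to itself and to those of $k\pm1$ that are in $\{0,\dots,n\}$. Let $L$ be the logic of $\{F_n\mid n\in\omega\}$. It is K-complete. The first displayed formula is valid because the frames are symmetric, the second because every point reaches every point in at most two steps ($h$ reaches itself through any $k$, and $k$ reaches $l$ through $h$).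

**Step 1: neighbourhood $L$-frames are Kripke frames.** This takes away the extra freedom of neighbourhood frames. For a point $x$ of a neighbourhood $L$-frame, put
$$S_x:=\Diamond\{x\}=\{z\mid X\setminus\{x\}\notin N_z\}=\{z\mid x\in Y\text{ for all }Y\in N_z\}.$$
Validity of $p\to\Box\Diamond p$ at $p\mapsto\{x\}$ gives $S_x\in N_x$. If $z\in S_x$, then $x$ belongs to every member of $N_z$, in particular $x\in S_z$, because $S_z\in N_z$. And $x\in S_z$ means that $z$ belongs to every member of $N_x$. So $S_x\subseteq\bigcap N_x$, and $S_x\in N_x$. Hence $N_x$ is the set of all supersets of $S_x$, and the frame is given by the Kripke relation $R(x)=S_x$.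

**Step 2: two formulas of $L$.** They say that what is reached through the chain is seen by $h$, and that the chain has an end. Take indices of $c$ and $e$ modulo 3, and $e_i=c_i\wedge\bigwedge_{j\ne i}\neg c_j$. Let
$$E=\big(r\wedge\Box\neg r\wedge\Diamond\Diamond(s\wedge\neg r)\big)\to\Diamond s,$$
$$A=\neg\Big(r\wedge\Box\neg r\wedge\neg q\wedge\Diamond q\wedge\Box\big(q\to\bigvee_{i<3}(e_i\wedge\Diamond(e_{i+1}\wedge q))\big)\Big).$$
At a point $k\le n$ of $F_n$, $r\wedge\Box\neg r$ is false by reflexivity, so $E$ and $A$ hold there. At $h$, if $r\wedge\Box\neg r$ holds, then $r$ is true exactly at $h$.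

*$E$ at $h$.* If moreover $\Diamond\Diamond(s\wedge\neg r)$, then some $k$ satisfies $s$, and $h$ sees it. So $E$ holds.

*$A$ at $h$.* If $A$ failed at $h$, then $q$ would be false at $h$ and true at some $k_0\le n$. All $q$-points are seen by $h$. So every $q$-point $k$ satisfies exactly one $e_i$ and sees a $q$-point satisfying $e_{i+1}$. This point differs from $k$, as $e_i$ and $e_{i+1}$ exclude each other, and from $h$, as $q$ is false at $h$. We get an infinite walk $k_0,k_1,\dots$ in $\{0,\dots,n\}$ with $|k_{j+1}-k_j|=1$ and with colors increasing by $1$ modulo $3$. The colors of $k_j$ and $k_{j+2}$ differ by $2$ modulo $3$, so $k_{j+2}\ne k_j$: the walk never turns back. So it is strictly monotone, which is impossible in a finite chain. Hence $E,A\in L$.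

**Step 3: an $L$-consistent set.** It asks for an endless walk. With new variables $x_m$, let
$$S=\{r\wedge\Box\neg r,\ \Diamond x_0\}\cup\{\Box(x_m\to e_{m\bmod3}\wedge\Diamond(x_{m+1}\wedge\neg r))\mid m\in\omega\}.$$
A finite part with $m\le M$ is satisfied at $h$ in $F_{M+1}$: let $r$ hold only at $h$, $x_m$ only at $m$ for $m\le M+1$ and nowhere for larger $m$, and $c_i$ at those $m\le M+1$ with $m\equiv i\pmod3$. For $m\le M$, the point $m$ satisfies $e_{m\bmod3}$ and sees $m+1\le M+1$, which satisfies $x_{m+1}\wedge\neg r$. So $S$ is $L$-consistent.

**Step 4: $S$ is not satisfied in any neighbourhood $L$-frame.** Suppose $S$ is true at $w$ under $\phi$. By Step 1 the frame is a Kripke frame $(X,R)$. Since $w\models r\wedge\Box\neg r$, $w\notin R(w)$. Put $Q=R(w)\cap\bigcup_m\phi(x_m)$. Then $w\notin Q$, and $Q\ne\varnothing$ by $\Diamond x_0$.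

Let $v\in Q\cap\phi(x_m)$. As $v\in R(w)$, $S$ gives $v\models e_{m\bmod3}$ and some $v'\in R(v)$ with $v'\models x_{m+1}\wedge\neg r$. Apply $E$ at $w$ with $s\mapsto\{v'\}$ and $r$ as in $\phi$: the premise holds because $w\,R\,v\,R\,v'$. So $w\models\Diamond s$, i.e. $v'\in R(w)$. Hence $v'\in Q$, and by $S$ for $m+1$, $v'\models e_{(m+1)\bmod3}$.

So with $q\mapsto Q$, every $q$-point seen by $w$ satisfies some $e_i$ and sees a $q$-point satisfying $e_{i+1}$; also $w\models r\wedge\Box\neg r\wedge\neg q\wedge\Diamond q$. Thus $A$ fails at $w$, contradicting $A\in L$. $\blacksquare$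

Nothing is claimed here about the intermediate base logic $wK4$, given by $p\wedge\Box p\to\Box\Box p$.
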